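# Separation in the alternating index hierarchy of tree languages

## The separation theorem for the classes $(i,n)$

Throughout, $i\in\{0,1\}$ and $i<n$, and $(i,n)$ is the class of tree languages recognized by alternating parity automata with ranks in $\{i,\dots,n\}$. All terms are defined right after the statements.

**Theorem 1.** The separation property holds in $(i,n)$ if and only if $(i,n)=(1,2)$. That is, it fails for all odd $n$, and it fails for all even $n$ with $(i,n)\neq(1,2)$, i.e. for $(0,2),(0,4),(1,4),(0,6),(1,6),\dots$

**Theorem 2.** Let $n$ be even. Any two disjoint languages recognized by *nondeterministic* tree automata of index $(i,n)$ are separable by a language lying in the alternating class $(i,n)$ and in its dual.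

**Trees and automata.** A tree is an infinite full binary tree $t:\{0,1\}^*\to\Sigma$ over a finite alphabet $\Sigma$, not fixed in advance. An alternating parity automaton over $\Sigma$ has a finite state set $Q$, an initial state $q_0$, a rank $\mathrm{rk}(q)\in\{i,\dots,n\}$ for each $q\in Q$, and for each $(q,c)\in Q\times\Sigma$ a positive Boolean combination $\delta(q,c)$ of atoms $(e,p)$ with $e\in\{0,1\}$, $p\in Q$. The acceptance game on $t$ starts at the root in state $q_0$. At node $v$ in state $q$, the players walk down the formula $\delta(q,t(v))$: Eve chooses at $\vee$, Adam at $\wedge$. When an atom $(e,p)$ is reached, the play continues at the child $ve$ in state $p$. Eve wins an infinite play iff the $\limsup$ of the ranks of the states met is even, where $\limsup$ of a sequence of ranks means the largest rank occurring infinitely often. The tree is accepted iff Eve has a winning strategy. We write $L(\mathcal A,q)$ for the language accepted from state $q$. Index $(1,2)$ is the Büchi condition, index $(0,1)$ the co-Büchi condition.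

*Example.* Over $\{c,d\}$ take states $q_c,q_d$ of ranks $2,1$ and $\delta(q,x)=(0,q_x)\wedge(1,q_x)$. Adam picks a path, the states copy the letters, and the automaton accepts iff every path has infinitely many $c$'s. Its index is $(1,2)$. Replacing $\wedge$ by $\vee$ and lowering the ranks to $1,0$ gives index $(0,1)$ and the language "some path has only finitely many $c$'s", which is the complement.

**Dual class and separation.** The dual of a class consists of the complements of its languages. Languages $L_1,L_2$ over $\Sigma$ are separated by $L$ if $L_1\subseteq L$ and $L\cap L_2=\emptyset$. The separation property holds in $(i,n)$ if, for every finite $\Sigma$, any two disjoint languages over $\Sigma$ in $(i,n)$ are separated by a language over $\Sigma$ lying both in $(i,n)$ and in its dual; it fails if this is false for some $\Sigma$.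

A conjecture, posed in "Complexity of infinite tree languages" (https://zls.mimuw.edu.pl/~niwinski/Mowy/live2.pdf), says that the separation property holds in $(i,n)$ for $n$ even and fails for $n$ odd. In the $\mu$-calculus, $(i,n)$ corresponds to a level of the fixpoint-alternation hierarchy with outermost fixpoint $\nu$ for $n$ even and $\mu$ for $n$ odd, so the conjecture reads: separation holds for $\nu\dots$ classes and fails for $\mu\dots$ classes. Theorem 1 says that the conjecture is false. Its odd half is true; its even half is true only for $(1,2)$, and already in $(0,2)$ there are disjoint languages that no language in $(0,2)\cap(1,3)$ separates. Theorem 2 is what survives for even $n$.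

The two smallest classes are recorded as known facts in the statement of the problem. For $(1,2)$: disjoint languages of nondeterministic Büchi tree automata are separable by a language of index simultaneously $(1,2)$ and $(0,1)$ (Rabin 1970; Muller–Schupp–Saoudi 1986). For $(0,1)$: Hummel, Michalewski and Niwiński (2009) give two disjoint languages in $(0,1)$ not separable by any Borel set, hence by none in $(0,1)\cap(1,2)$. We shall not need either fact; the proofs below are complete.

## Duality, closure properties and deterministic devices

Fix $\Gamma=(i,n)$, write $\check\Gamma$ for its dual and $\Delta=\Gamma\cap\check\Gamma$.

We use without proof that parity games are positionally determined (Emerson–Jutla, Mostowski). So, if Eve does not win the acceptance game, Adam does. Swapping $\vee$ and $\wedge$ and shifting all ranks by one exchanges the players, hence complements the language. Ranks in $\{0,\dots,n\}$ are shifted up and ranks in $\{1,\dots,n\}$ down, so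
$$\text{the dual of }(0,n)\text{ is }(1,n+1),\qquad\text{the dual of }(1,n)\text{ is }(0,n-1).\tag{1}$$
A language is in $\Delta$ iff it and its complement are both in $\Gamma$.

*Constants.* Transitions may use true and false: since $i<n$, the set $\{i,\dots,n\}$ contains both parities, so replace true by an atom leading to a sink state of even rank that loops forever, and false likewise with odd rank. Empty conjunctions are true, empty disjunctions false. After this we may assume that every transition formula is built by binary $\vee,\wedge$ from atoms.

*Boolean operations.* $\Gamma$ is closed under finite unions and intersections: take a fresh initial state whose transition is the disjunction or conjunction of the initial transitions. Hence $\Delta$ is a Boolean algebra.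

**Definition (ensuring).** Let $t$ be a tree whose labels are pairs (owner, colour), the owners coming from a finite set of players. A token starts at the root, the owner of the current node chooses the child, and the colours met form an infinite word. For a set $O$ of colour words, *player $X$ ensures $O$ in $t$* if $X$ has a strategy all of whose consistent plays are in $O$, whatever the other players do.

In such games nodes encode histories, so strategies are functions of nodes.

**Lemma 1.** Suppose a finite deterministic device reads a colour word, emits at each letter an output in $\{i,\dots,n\}$, and $w\in O$ iff the $\limsup$ of the outputs on $w$ is even. Then $\{t: X\text{ ensures }O\text{ in }t\}\in(i,n)$.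

*Proof.* The automaton's states are pairs (memory, last output), with the last output as rank and an arbitrary first output. On a label (owner, colour) the device makes its step, giving a new state $s$; the transition is $(0,s)\vee(1,s)$ if the owner is $X$ and $(0,s)\wedge(1,s)$ otherwise. Eve's strategies in the acceptance game are exactly $X$'s strategies in $t$, and the ranks met are, after the first, the outputs. $\square$

The basic hard languages are parity games written as trees.

**Definition.** For $j<m$ let $W_{j,m}$ be the set of trees over $\{\exists,\forall\}\times\{j,\dots,m\}$ on which Eve, who moves at $\exists$-nodes while Adam moves at $\forall$-nodes, can ensure that the $\limsup$ of the ranks is even.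

## A tree that is its own acceptance game

Call a map $f$ on trees *delayed* if the labels of $f(t)$ at depth $k$ depend only on the labels of $t$ at depths $<k$. Then
$$\text{every delayed } f \text{ has a fixed point } t=f(t):\tag{2}$$
define $t$ level by level, giving depth $k$ the labels that $f$ produces there from the levels $<k$ already defined.

**Lemma 2 (strictness; Bradfield, Arnold).** Let $j=1-i$, and $m=n+1$ if $i=0$, $m=n-1$ if $i=1$. Then $j<m$ and $W_{j,m}\notin(i,n)$.

*Proof.* If $i=0$ then $j=1<n+1=m$; if $i=1$ then $n\ge2$ and $j=0<n-1=m$. By (1), $\{j,\dots,m\}$ is the rank set of the dual class. Suppose $W_{j,m}=L(\mathcal A)$ with $\mathcal A$ of index $(i,n)$. The dual automaton $\mathcal D$ has ranks in $\{j,\dots,m\}$ and recognizes the complement of $W_{j,m}$.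

For a tree $t$ over the alphabet of $W_{j,m}$, let $f(t)$ be the unravelled acceptance game of $\mathcal D$ on $t$, written as follows. A position $(v,q)$ is a node labelled $(\exists,\mathrm{rk}(q))$, and both its children are the root of the formula $\delta(q,t(v))$. Formula nodes $\vee$ and $\wedge$ are labelled $(\exists,j)$ and $(\forall,j)$ and have their two subformulas as children. An atom $(e,p)$ is the position node $(ve,p)$. Every play meets infinitely many position nodes, and $j$ is the least rank, so formula nodes do not change the $\limsup$. Therefore
$$f(t)\in W_{j,m}\iff t\in L(\mathcal D)\iff t\notin W_{j,m}.$$

The map $f$ is delayed. A position $(v,q)$ occurs at depth $\ge|v|$, because each position step costs at least one level, and it is determined by the labels of $t$ at proper prefixes of $v$. The formula nodes of $\delta(q,t(v))$ occur at depth $>|v|$ and are determined by the labels of $t$ at prefixes of $v$. In both cases only depths strictly smaller than the depth of the node in $f(t)$ matter. By (2) there is $t=f(t)$, and for it $t\in W_{j,m}\iff t\notin W_{j,m}$, a contradiction. $\square$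

## Odd $n$: running two automata on one tree

The fixed-point trick applies almost directly when $n$ is odd. This half of Theorem 1 is due to Arnold, Michalewski and Niwiński.

**Proposition 1.** If $n$ is odd, the separation property fails in $(i,n)$.

**Step 1: two disjoint word conditions of index $(i,n)$.** We want to run an automaton for a separator $X$ and one for its complement at once, and to say which of them accepts while using only ranks in $\{i,\dots,n\}$. Words are over pairs $(x,y)\in\{i,\dots,n\}^2$. A mode in $\{A,B\}$, initially $A$, is kept. On reading $(x,y)$ the new mode is $A$ if $x=n$; it is $B$ if $x<n=y$; it is unchanged if $x,y<n$. Two outputs are produced: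

* for $Y_1$: output $n$ if the mode changes or $x=y=n$; otherwise $x$ in mode $B$, and $y+1$ in mode $A$;
* for $Y_2$: output $n$ if the mode changes or $x=y=n$; otherwise $x+1$ in mode $B$, and $y$ in mode $A$.

In the "otherwise" case the mode is unchanged. In mode $B$ then $x<n$, as $x=n$ would give mode $A$. In mode $A$ then $y<n$: if $x=n$, because $x=y=n$ is excluded; if $x<n$, because $y=n$ would give mode $B$. So all outputs lie in $\{i,\dots,n\}$. Let $Y_1,Y_2$ be the sets of words with even $\limsup$ of the respective outputs.

*By hand for $(0,1)$.* In the "otherwise" case the $Y_1$-output is $0$ in mode $B$ and $1$ in mode $A$; for $Y_2$ it is the other way round. So $Y_1$ consists of the words that eventually stay in mode $B$: $x=1$ occurs only finitely often, and a letter $(0,1)$ occurs after the last $x=1$ (anywhere, if $x=1$ never occurs). And $Y_2$ consists of the words with $y=1$ only finitely often whose mode is eventually $A$; for instance $(0,0)^\omega\in Y_2$.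

**Step 2: $Y_1\cap Y_2=\emptyset$.** This will make the tree languages disjoint. If the mode changes, or $x=y=n$ occurs, infinitely often, both output $\limsup$s are $n$, which is odd. Otherwise the mode stabilizes and the two outputs eventually differ by exactly one in a fixed direction, so their $\limsup$s have opposite parity.

**Step 3: the conditions recognize who wins.** This is what the diagonal argument will feed on:
$$\limsup x \text{ even},\ \limsup y\text{ odd}\ \Rightarrow\ \text{word}\in Y_1;\qquad \limsup x \text{ odd},\ \limsup y\text{ even}\ \Rightarrow\ \text{word}\in Y_2.\tag{3}$$
In the first case, $n$ being odd, $x=n$ occurs only finitely often. The mode changes to $A$ only when $x=n$, so it changes only finitely often, and $x=y=n$ occurs only finitely often. In final mode $B$ the $Y_1$-output is eventually $x$, in final mode $A$ it is eventually $y+1$; both have even $\limsup$. In the second case $y=n$ occurs only finitely often, so changes to $B$, hence all changes, and $x=y=n$ are finite in number, and the $Y_2$-output is eventually $x+1$ or eventually $y$; both have even $\limsup$.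

**Step 4: the two languages.** Over the alphabet $\{\exists,\forall\}\times\{i,\dots,n\}^2$, with Eve owning $\exists$-nodes and Adam $\forall$-nodes, let $L_1$ be "Eve ensures $Y_1$" and $L_2$ "Adam ensures $Y_2$". By Lemma 1 both are in $(i,n)$. They are disjoint: on a tree in both, the play following the two strategies would be in $Y_1\cap Y_2$.

**Step 5: no separator.** Suppose $X\in\Delta$ with $L_1\subseteq X$ and $L_2\cap X=\emptyset$. Let $\mathcal A$ recognize $X$ and $\mathcal B$ its complement, both of index $(i,n)$. For a tree $t$ over our alphabet, let $f(t)$ be the following game tree. A position $(v,q;w,p)$ with $|v|=|w|$ is a node labelled $(\exists,(\mathrm{rk}_{\mathcal B}(q),\mathrm{rk}_{\mathcal A}(p)))$, and both its children start the evaluation of $\delta_{\mathcal B}(q,t(v))$ with $\vee\mapsto\exists$, $\wedge\mapsto\forall$. A resulting atom $(e,q')$ is replaced by the start of the evaluation of $\delta_{\mathcal A}(p,t(w))$ with roles swapped: $\vee\mapsto\forall$, $\wedge\mapsto\exists$. A resulting atom $(e',p')$ is the position $(ve,q';we',p')$. Formula nodes repeat the pair of the last position. Only boundedly many formula nodes lie between positions, so on every play $\limsup x$ is the $\limsup$ of a play of the acceptance game of $\mathcal B$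 on $t$, and $\limsup y$ that of a play for $\mathcal A$. The two plays may sit at different nodes $v,w$ of $t$; this does no harm.

The map $f$ is delayed: a position $(v,q;w,p)$ occurs at depth $\ge|v|$ and is determined by labels of $t$ at depths $<|v|$; the formula nodes following it occur at depth $>|v|$ and are determined by labels at depths $\le|v|$. By (2) take $t=f(t)$.

If $t\notin X$, then $\mathcal B$ accepts $t$ and $\mathcal A$ does not. In $f(t)$ Eve controls $\vee$ of $\mathcal B$ and $\wedge$ of $\mathcal A$, so she can play $\mathcal B$-Eve's and $\mathcal A$-Adam's winning strategies. Then $\limsup x$ is even and $\limsup y$ odd, so by (3) $t=f(t)\in L_1\subseteq X$, a contradiction.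

If $t\in X$, Adam plays $\mathcal B$-Adam's and $\mathcal A$-Eve's winning strategies. Then $\limsup x$ is odd and $\limsup y$ even, so by (3) $t=f(t)\in L_2$, hence $t\notin X$, a contradiction. $\square$

## Even $n$ and nondeterministic automata: the Pathfinder game

For even $n$ the natural thing to try is to *prove* separation. A nondeterministic automaton has transitions $(p,c,p_0,p_1)$; a run labels the nodes of $t$ by states, starting from the initial state and using at each node a transition on its letter, and it is accepting if every path has even $\limsup$ of ranks.

**Proof of Theorem 2.** Let $A,B$ be nondeterministic of index $(i,n)$, $n$ even, $L(A)\cap L(B)=\emptyset$.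

**Step 1: turn disjointness into a finite-memory strategy.** Play a game from the pair of initial states. From $(p,q)$, *Spoiler* picks a letter $c$ and transitions $(p,c,p_0,p_1)$ of $A$ and $(q,c,q_0,q_1)$ of $B$; *Pathfinder* picks $e\in\{0,1\}$, leading to $(p_e,q_e)$. Spoiler wins iff both rank sequences have even $\limsup$; a stuck Spoiler loses. A winning strategy of Spoiler, read along all choices of Pathfinder, would be a tree together with accepting runs of both $A$ and $B$. There is none, so Pathfinder wins, and with a finite-memory strategy (Büchi–Landweber). Let $M$ be the finite graph of reachable vertices $(p,q,\mu)$, with $\mu$ the memory, under this strategy; its edges correspond to Spoiler's choices. Write $\alpha=\mathrm{rk}(p)$ and $\beta=\mathrm{rk}(q)$. Then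
$$\text{no infinite path of } M \text{ from the initial vertex has both }\limsup\alpha\text{ and }\limsup\beta\text{ even.}\tag{4}$$

**Step 2: the top rank splits the components.** This is where $n$ even is used. No nontrivial strongly connected component (SCC) of $M$ contains both a vertex with $\alpha=n$ and a vertex with $\beta=n$: a cycle through both would yield an infinite path with both $\limsup$s equal to $n$, against (4). Call a nontrivial SCC *type 1* if it has no vertex with $\beta=n$, and *type 2* otherwise; a type 2 component has no vertex with $\alpha=n$.

**Step 3: the separator, with two rankings.** Take the alternating automaton whose states are the vertices of $M$. On letter $c$ at $(p,q,\mu)$, Eve picks a transition of $A$ from $p$ on $c$, then Adam picks a transition of $B$ from $q$ on $c$, and the play moves in Pathfinder's direction to the successor vertex. Rank the states as follows, arbitrarily on trivial SCCs: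

| | index $(i,n)$ | dual index, $i=0$: $(1,n+1)$ | dual index, $i=1$: $(0,n-1)$ |
|---|---|---|---|
| type 1 | $\beta+1$ | $\beta+1$ | $\beta-1$ |
| type 2 | $\alpha$ | $\alpha+2$ | $\alpha$ |

All values are in range, because $\beta\le n-1$ in type 1 and $\alpha\le n-1$ in type 2. Every infinite play eventually stays in one nontrivial SCC, and the entries of a row have the same parity up to a constant even shift, so both rankings define the same language $L$. Thus $L$ lies in $(i,n)$ and in its dual.

**Step 4: $L$ separates.** If $t\in L(A)$, Eve plays an accepting run of $A$. On every infinite play $\limsup\alpha$ is even, so $\limsup\beta$ is odd by (4), and Eve wins in both types; she also wins if Adam is stuck. So $L(A)\subseteq L$. If $t\in L(B)$, Adam plays an accepting run of $B$. Then $\limsup\beta$ is even, so $\limsup\alpha$ is odd, and Eve loses in both types; she also loses if she is stuck. So $L\cap L(B)=\emptyset$. $\blacksquare$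

*By hand for $(1,2)$.* Over $\{c,d\}$ let $A$ say "every path has infinitely many $c$'s": states $p_c,p_d$ of ranks $2,1$, transitions $(p,x,p_x,p_x)$, initial state $p_d$. Let $B$ say "the leftmost path is all $d$": initial state $q$, transition $(q,d,q,\top)$, with $\top$ accepting everything, both of rank $2$. Pathfinder always goes left. At $q$ Spoiler can only choose the letter $d$, so $M$ is the single vertex $(p_d,q)$ with a loop, $\alpha=1$, $\beta=2$: type 2, rank $\alpha=1$. The separator rejects if it reads $d$ forever along the leftmost path; on a letter $c$ Adam is stuck and Eve wins. So $L$ is "the leftmost path contains a $c$", which contains $L(A)$ and misses $L(B)$.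

## The class $(1,2)$, and what alternation breaks

**Lemma 3.** Every alternating Büchi automaton is equivalent to a nondeterministic Büchi automaton.

*Proof.* This is the breakpoint construction (Miyano–Hayashi, Muller–Schupp). Let $\mathcal A$ have states $Q$, initial state $q_0$, ranks $1,2$, formulas without constants. We build $\mathcal N$, whose states track the set $P$ of states in which $\mathcal A$ may be at a node, and the subset $O$ of those that owe a visit to rank $2$.

States of $\mathcal N$ are pairs $(P,O)$ with $O\subseteq P\subseteq Q$; the initial state is $(\{q_0\},\emptyset)$; the rank is $2$ if $O=\emptyset$ and $1$ otherwise. On letter $c$, $\mathcal N$ guesses for each $q\in P$ a set $M_q$ of atoms satisfying $\delta(q,c)$. In direction $e$ the new $P$ is $\{p:(e,p)\in M_q\text{ for some }q\in P\}$. The new $O$ is the set of rank-$1$ states $p$ with $(e,p)\in M_q$ for some $q\in O$ if $O\ne\emptyset$, respectively for some $q\in P$ if $O=\emptyset$.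

*$L(\mathcal N)\subseteq L(\mathcal A)$.* Given an accepting run with guesses $M_q(v)$, Eve walks down $\delta(q,t(v))$ through subformulas satisfied by $M_q(v)$, so as to reach an atom of $M_q(v)$. So every state $q$ reached at $v$ is in $P(v)$. Suppose a resulting play $(v_0,q_0),(v_1,q_1),\dots$ has $\mathrm{rk}(q_k)=1$ for all $k\ge k_0$. By acceptance choose $\ell\ge k_0$ with $O(v_\ell)=\emptyset$. Then $q_{\ell+1}\in O(v_{\ell+1})$, and inductively $q_k\in O(v_k)$ for all $k>\ell$. So $O(v_k)\ne\emptyset$ for all $k>\ell$, contradicting acceptance. Hence every such play meets rank $2$ infinitely often.

*$L(\mathcal A)\subseteq L(\mathcal N)$.* Let Eve have a positional winning strategy in the acceptance game on $t$. For $(v,q)$ reachable under it, let $M_q(v)$ be the set of atoms reachable from $(v,q)$ under it while $\delta(q,t(v))$ is evaluated; by induction on the subformulas visited, it satisfies $\delta(q,t(v))$. These guesses define a run of $\mathcal N$ in which every $q\in P(v)$ is reached at $v$ by a consistent play. Suppose that on some path $v_0,v_1,\dots$ we have $O=\emptyset$ only finitely often, the last time at $v_\ell$ (it exists because $O(\varepsilon)=\emptyset$). For $k>\ell$ every element of $O(v_{k+1})$ has a predecessor in $O(v_k)$ via the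 guesses at $v_k$, and all these sets are finite and nonempty. By König's lemma there is an infinite linked sequence $q_{\ell+1},q_{\ell+2},\dots$ with $q_k\in O(v_k)$, all of rank $1$. Since $q_{\ell+1}$ is reached at $v_{\ell+1}$ by a consistent play and the strategy is positional, this yields a consistent play that Eve loses, a contradiction. $\square$

**Proposition 2.** The separation property holds in $(1,2)$.

*Proof.* By Lemma 3 two disjoint languages in $(1,2)$ are recognized by nondeterministic automata of index $(1,2)$. Apply Theorem 2. $\square$

Why not run the Pathfinder game directly for alternating automata of any even $n$, letting Pathfinder resolve the conjunctions? The step that breaks is the very first: a winning strategy of Spoiler no longer yields *one* tree. Over $\{c,d\}$ let $\mathcal A$ have $\delta(q_0,\cdot)=(0,p_c)\wedge(0,p_d)$, where $p_x$ accepts iff the current letter is $x$, and let $B$ accept every tree. Then $L(\mathcal A)=\emptyset$, so the languages are disjoint. But Spoiler wins: Pathfinder chooses $(0,p_c)$ or $(0,p_d)$, and Spoiler then names $c$ or $d$ accordingly. The strategy puts two letters on the same node. A nondeterministic automaton has one state per node, and that excludes this.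

The remedy in $(1,2)$ was to convert alternation into nondeterminism without changing the index. Once Theorem 1 is proved, it will follow that this remedy is unavailable for every other even $n$: if every language in $(i,n)$ had a nondeterministic automaton of index $(i,n)$, Theorem 2 would give separation.

## Even $n$: three players, with a referee who forbids endless switching

From now on $n$ is even and $(i,n)\ne(1,2)$.

**Proposition 3.** If $n$ is even and $(i,n)\ne(1,2)$, the separation property fails in $(i,n)$.

Can the two-track words of the odd case be reused? No. When $n$ is odd, changing mode infinitely often is a loss for *both* conditions, since the output is $n$. When $n$ is even it becomes a win for both: the word $(n,n)^\omega$ has all outputs equal to $n$, so it is in $Y_1\cap Y_2$, and the tree all of whose labels are $(\exists,(n,n))$ is in $L_1\cap L_2$. Disjointness is lost exactly there. The construction below keeps the joint win and adds a third player, a referee, whose goal is that switching stops. A tree counts only if the referee can ensure that goal.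

Let $j,m$ be as in Lemma 2. If $i=0$, then $j=1$, $m=n+1\ge3$; if $i=1$, then $n\ge4$, $j=0$, $m=n-1\ge3$. So $m$ is odd. Put
$$J=\{j,\dots,m-1\},\qquad W=W_{j,m}\notin\Gamma .$$
Thus $J=\{1,\dots,n\}$ if $i=0$ and $J=\{0,\dots,n-2\}$ if $i=1$. For $(0,2)$ we have $J=\{1,2\}$, $m=3$, $W=W_{1,3}$.

**The alphabet and the winning sets.** The players are a referee $\rho$ and two contestants $a,b$; write $\bar a=b$, $\bar b=a$. Let $\Sigma=\{\rho,a,b\}\times(J\cup\{s_a,s_b\})$, a label being (owner, colour). The colours $s_a,s_b$ are *switches*. For an infinite colour word $w$:

* if $w$ has infinitely many switches, then $w\in O_a$, $w\in O_b$, $w\notin O_\rho$;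
* otherwise $w\in O_\rho$. Let $s_d$ be the last switch ($d=a$ if there is none); $d$ is the *final mode*. If the $\limsup$ of the ranks after the last switch is even, the winner is $c=d$, otherwise $c=\bar d$. Then $w\in O_c$ and $w\notin O_{\bar c}$.

For $(0,2)$: $s_a2^\omega\in O_a\setminus O_b$, $s_a1^\omega\in O_b\setminus O_a$, $s_bs_a2^\omega\in O_a\setminus O_b$, and $(s_b)^\omega\in(O_a\cap O_b)\setminus O_\rho$. In all cases
$$O_\rho\cap O_a\cap O_b=\emptyset,\tag{5}$$
and only the part of a word from its last switch on, or the infinitude of switches, matters:
$$\text{if } w \text{ starts with a switch, then } uw\in O_X\iff w\in O_X\quad\text{for all finite }u\text{ and }X\in\{\rho,a,b\}.\tag{6}$$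

**The two languages.** Let $\mathcal T$ be the set of $\Sigma$-trees whose root carries a switch. For $d\in\{a,b\}$ let
$$L_d=\{t\in\mathcal T:\ \rho\text{ ensures }O_\rho\text{ in }t\ \text{ and }\ d\text{ ensures }O_d\text{ in }t\}.$$

**Step 1: $L_a\cap L_b=\emptyset$.** On a tree in both, the play following the respective strategies of $\rho$, $a$ and $b$ would be in the set (5), which is empty.

**Step 2: $L_a,L_b\in\Gamma$.** Clearly $\mathcal T\in\Gamma$. By Lemma 1 we only need devices with outputs in $\{i,\dots,n\}$.

* $O_\rho$: if $i=0$, output $1$ at switches and $0$ otherwise; if $i=1$, output $3$ at switches and $2$ otherwise, which is possible since $n\ge4$.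
* $O_a$: remember the mode, initially $a$, and output $n$ at switches. In mode $a$, rank $r$ outputs $r$ if $i=0$ and $r+2$ if $i=1$. In mode $b$, rank $r$ outputs $r-1$ if $i=0$ and $r+1$ if $i=1$. With $J$ as above all outputs lie in $\{i,\dots,n\}$. With infinitely many switches the $\limsup$ is $n$, even. Otherwise, in final mode $a$ the output has the parity of the rank, in final mode $b$ the opposite one, as required.
* $O_b$: the same with the two modes exchanged in the output rule, the initial mode still being $a$.

This step is the only place where $(i,n)\ne(1,2)$ is used: the device for $O_\rho$ needs an odd output larger than an even one, and $\{1,2\}$ has no such pair.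

**Step 3: $L_b\ne\emptyset$.** This is needed later. Take root colour $s_b$ and all other colours equal to an even element of $J$ ($2$ if $i=0$, $0$ if $i=1$), with any owners. Every play has one switch, final mode $b$ and even $\limsup$.

So Proposition 3 follows from the next claim, whose proof fills the remaining sections.

**Claim.** No language in $\Delta$ separates $L_a$ from $L_b$.

Suppose towards a contradiction that $X\in\Delta$, $L_a\subseteq X$ and $L_b\cap X=\emptyset$. Let $\mathcal A$ (for $X$) and $\mathcal B$ (for the complement of $X$) both have index $(i,n)$. The plan is to embed $W$, which is not in $\Gamma$, into membership in a set of $\Delta$ built from $X$. A tree $z$ over $\{\exists,\forall\}\times\{j,\dots,m\}$ will become a $\Sigma$-tree in which one contestant plays Eve, the other plays Adam, ranks in $J$ stay, and the extra rank $m$ becomes a switch. If $m$ occurs forever, both contestants are happy and only the referee suffers; so before each switch we insert a "gate" in which the referee can stop the play. What the gates contain is the heart of the argument.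

## Contexts and a congruence with finitely many classes

The separator $X$ may behave wildly on trees outside $L_a\cup L_b$. We replace it by a set $S$ that can be manipulated by substituting subtrees.

**Definition (context).** A *context* $C$ is a tree in which some nodes (possibly none, possibly infinitely many) are leaves called *holes*, and all other nodes are binary and labelled in $\Sigma$. $C[(t_h)_h]$ is obtained by plugging $t_h$ into each hole $h$; $C[t]$ plugs $t$ into all holes. The trivial context, whose root is a hole, is allowed.

For instance, a root labelled $(a,s_a)$ with two holes as children is a context; a tree is a context without holes. In an acceptance game on $C$, a play ends when it arrives at a hole $h$ in some state $q$. Let $\mathrm{type}(t)=\{q:t\in L(\mathcal A,q)\}$.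

**Lemma 4.** $C[(t_h)]\in X$ iff in the acceptance game of $\mathcal A$ on $C$ Eve has a strategy whose infinite plays are won by her and whose plays arriving at a hole $h$ in a state $q$ satisfy $q\in\mathrm{type}(t_h)$. So membership depends only on $C$ and the sets $\mathrm{type}(t_h)$.

*Proof.* Given such a strategy, Eve continues, after arriving at $h$ in state $q$, with a winning strategy on $t_h$ from $q$; a finite prefix does not change the $\limsup$. Conversely, restrict a winning strategy on $C[(t_h)]$ to $C$. If a consistent play arrives at $h$ in $q$, its continuations under the strategy form a winning strategy on $t_h$ from $q$, so $q\in\mathrm{type}(t_h)$. $\square$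

**Lemma 5.** For every context $C$ the set $X_C=\{t:C[t]\in X\}$ is in $\Delta$, and there are only finitely many sets $X_C$.

*Proof.* Let $\mathcal U_C$ be the family of sets $R$ of states of $\mathcal A$ such that Eve has a strategy on $C$ whose infinite plays are won by her and which arrives at holes only in states of $R$. By Lemma 4, $t\in X_C$ iff $\mathrm{type}(t)\in\mathcal U_C$, and $\mathcal U_C$ is closed under supersets, so
$$X_C=\bigcup_{R\in\mathcal U_C}\ \bigcap_{q\in R}L(\mathcal A,q)\in\Gamma .$$
There are finitely many families $\mathcal U_C$, hence finitely many $X_C$. The same argument with $\mathcal B$ shows that the complement of $X_C$, which is $\{t:C[t]\in L(\mathcal B)\}$, is in $\Gamma$. $\square$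

**Definition.** $t\sim t'$ iff for all contexts $C$: $C[t]\in X\iff C[t']\in X$.

By Lemma 5 there are finitely many $\sim$-classes, each a Boolean combination of sets $X_C$, hence in $\Delta$. The trivial context shows that $X$ is a union of classes.

The definition plugs *one* tree into all holes. We need to plug different trees, even infinitely many.

**Lemma 6.** If $t_h\sim t'_h$ for all holes $h$ of $C$, then $C[(t_h)]\sim C[(t'_h)]$.

*Proof.* For a context $D$, the tree $D[C[(t_h)]]$ is a filling of the composed context whose holes are the pairs (hole of $D$, hole of $C$), and $D[C[(t'_h)]]$ is a filling of the same context with hole-wise $\sim$-equivalent trees. So it suffices to show for every context $C$ that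
$$C[(t_h)]\in X\iff C[(t'_h)]\in X .$$
Partition the holes into finitely many blocks according to the pair $(\mathrm{type}(t_h),\mathrm{type}(t'_h))$ and treat the blocks one after another. In a block fix a hole $h_0$. By Lemma 4 we may replace every $t_h$ of the block by $t_{h_0}$. Next replace all these copies simultaneously by $t'_{h_0}$: regard the current filling of the other blocks as part of the context; then membership in $X$ is preserved because $t_{h_0}\sim t'_{h_0}$. Finally, by Lemma 4, replace the copies of $t'_{h_0}$ by the $t'_h$. $\square$

**Definition.** $S=\{t:\ t\sim v\text{ for some }v\in L_b\}$.

$S$ is a finite union of classes, so $S\in\Delta$. Clearly $L_b\subseteq S$. Since $X$ is a union of classes and misses $L_b$, we get $S\cap X=\emptyset$, hence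
$$L_b\subseteq S,\qquad S\cap L_a=\emptyset,\qquad S\in\Delta .\tag{7}$$
So $S$ is again a separator, now saturated under a congruence: to show a tree is in $S$, we may replace subtrees by equivalent ones until we reach a tree in $L_b$.

## Gates, and embedding $W$

**Definition (gate).** A *gate* is a context whose root is not a hole and carries a switch. Plays in it stop on reaching a hole. For $d\in\{a,b\}$ let $\mathcal G_d$ be the set of gates $K$ such that

* **(G1)** $\rho$ has a strategy such that every consistent play never reaches a hole and has finitely many switches;
* **(G2)** $d$ has a strategy such that every consistent play reaches a hole or lies in $O_d$.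

*Examples.* A tree is a gate without holes when its root carries a switch, and it is in $\mathcal G_d$ iff it is in $L_d$. Another example, which will be crucial: for $y\in L_b$, the gate with root $(\rho,s_a)$, left child a hole, right child the root of $y$, is in $\mathcal G_b$. Indeed for (G1) $\rho$ moves right and plays its strategy in $y$; for (G2), going left reaches a hole, and on the right $b$ plays its strategy in $y$, with (6). So in a gate of $\mathcal G_d$ the referee can choose to stop the play inside, and contestant $d$ is safe there; if the referee prefers, or is unable to prevent it, the play may also go through to a hole.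

We only plug trees of $\mathcal T$ into gates. Gates and plugged trees then start with a switch, and (6) applies on entering them.

**Definition ($T_d(z,K)$).** Let $z$ be a tree over $\{\exists,\forall\}\times\{j,\dots,m\}$ and $K$ a gate. Translate labels by $\exists\mapsto d$, $\forall\mapsto\bar d$, ranks in $J$ to themselves, $m\mapsto s_d$. Nodes of $z$ of rank $m$ are called *$m$-nodes*. For a node $u$ of $z$ let $Z(u)$ have its root labelled by the translated label of $u$ and children $Z'(u0),Z'(u1)$, where
$$Z'(v)=Z(v)\ \text{ if } v \text{ has rank in } J,\qquad Z'(v)=K[Z(v)]\ \text{ if } v\text{ is an } m\text{-node}.$$
$T_d(z,K)$ has root labelled $(d,s_d)$, and both its children are $Z'(\varepsilon)$.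

*Example.* Let $\Gamma=(0,2)$. If all labels of $z$ are $(\exists,2)$, then $z\in W_{1,3}$ and $T_a(z,K)$ contains no gate: the root is $(a,s_a)$ and all other nodes are $(a,2)$. This tree is in $L_a$. If all labels are $(\exists,3)$, then $z\notin W_{1,3}$, and in $T_a(z,K)$ the root is followed by a copy of $K$, each of whose holes carries a node $(a,s_a)$, followed by copies of $K$, and so on.

Holes receive only trees $Z(v)$ with $v$ an $m$-node, so these have root switch $s_d$ and lie in $\mathcal T$. Hence nodes stemming from $z$ with rank in $J$ are always visited in mode $d$. The nodes of $T_d(z,K)$ stemming from $z$ form the *$z$-part*; it has no nodes owned by $\rho$. A play of $T_d(z,K)$ induces a finite or infinite path in $z$.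

**Lemma 7.** If $Y\in\Gamma$ is a language of $\Sigma$-trees, then $\{z:T_d(z,K)\in Y\}\in\Gamma$.

*Proof.* Let $\mathcal A'=(Q,q_0,\delta,\mathrm{rk})$ of index $(i,n)$ recognize $Y$. The gate $K$ is fixed, so the behaviour of $\mathcal A'$ inside it can be summarized finitely.

**Step 1: summary of the gate.** For $q\in Q$ let $\mathrm{Out}(q)$ be the family of all $R\subseteq Q\times\{i,\dots,n\}$ such that, in the acceptance game on $K$ from its root in state $q$, Eve has a strategy whose infinite plays are won by her and whose plays arriving at a hole in a state $q'$, with $r$ the maximal rank seen (including that of $q$, excluding that of $q'$), satisfy $(q',r)\in R$.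

**Step 2: the automaton on $z$.** Its states are pairs $(q,k)\in Q\times\{i,\dots,n\}$ of rank $k$, plus an initial state of arbitrary rank. State $(q,k)$ at $u$ means "the game on $T_d(z,K)$ is at the root of a copy of $Z'(u)$ in state $q$". Let $\ell$ be the label of $u$ and $\hat\ell$ its translation.

* If $\ell$ has rank in $J$: use $\delta(q,\hat\ell)$ with atoms $(e,p)$ replaced by $(e,(p,\mathrm{rk}\,p))$.
* If $\ell$ has rank $m$: use $\bigvee_{R\in\mathrm{Out}(q)}\bigwedge_{(q',r)\in R}\delta(q',\hat\ell)$, where atoms $(e,p)$ of the conjunct for $(q',r)$ are replaced by $(e,(p,\max(r,\mathrm{rk}\,q',\mathrm{rk}\,p)))$.
* Initial state on $\ell$ (at $u=\varepsilon$): use $\delta(q_0,(d,s_d))$ with each atom $(e,p)$ replaced by the formula just defined for the state $(p,\mathrm{rk}\,p)$ on $\ell$. The direction $e$ is irrelevant since both children are $Z'(\varepsilon)$.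

**Step 3: the ranks agree.** Consider a play on $T_d(z,K)$ that does not stay in one gate forever, and the corresponding play of the new automaton. The emitted ranks are maxima over consecutive finite segments of the play: a single position in the first case; from the entry of the gate to the first position after its exit node in the second. These segments cover all but at most the first two positions, and neighbouring segments overlap in at most one position (the entry of a gate). So each position counts at least once, up to finitely many, and at most twice, and the $\limsup$ is the same.

**Step 4: from the new game to $T_d(z,K)$.** Suppose Eve wins the new game. On $T_d(z,K)$ she copies her moves in the $z$-part. On entering a gate in state $q$ she plays a strategy realizing the set $R\in\mathrm{Out}(q)$ chosen by her strategy. Plays staying in the gate are won. A play leaving it has its exit $(q',r)$ in $R$, and she continues as if Adam had chosen $(q',r)$. Plays passing on forever are won by Step 3.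

**Step 5: from $T_d(z,K)$ to the new game.** Let Eve have a winning strategy on $T_d(z,K)$. In the new game she maintains a play on $T_d(z,K)$ consistent with it. On reaching a gate, let $R$ be the set of exits $(q',r)$ of plays that extend the maintained play and are consistent with her strategy. Then $R\in\mathrm{Out}(q)$, because extensions staying in the gate are won by her. She chooses $R$. When Adam picks $(q',r)\in R$, she extends the maintained play by some consistent play with that exit; all holes carry the same tree $Z(u)$, so it does not matter which hole is used. In the limit the maintained play is won by her, hence by Step 3 so is the play of the new game. $\square$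

So to contradict Lemma 2 it is enough to find $d$, $K$ and $Y\in\{S,\text{complement of }S\}$ with $\{z:T_d(z,K)\in Y\}=W$. One half comes for free:

**Lemma 8.** If $K\in\mathcal G_{\bar d}$ and $z\notin W$, then $T_d(z,K)\in L_{\bar d}$.

*Proof.* The root carries a switch. By determinacy Adam has a winning strategy on $z$.

*Player $\bar d$*, who owns the $\forall$-nodes, plays Adam's winning strategy in the $z$-part and a (G2)-strategy in each gate copy. If the play stays forever in a gate, it is in $O_{\bar d}$ by (G2) and (6). If it passes infinitely many gates, it has infinitely many switches, so it is in $O_{\bar d}$. Otherwise it is eventually in the $z$-part. Then the induced path of $z$ is infinite, has finitely many $m$-nodes, and has odd $\limsup$. The last switch is the root or an $m$-node's $s_d$, so the final mode is $d$ and the $\limsup$ of the ranks after it is odd: $\bar d$ wins.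

*Player $\rho$* plays a (G1)-strategy in the first gate entered and never leaves that gate; then the number of switches is finite. If no gate is ever entered, only the root is a switch. So $O_\rho$ is ensured. $\square$

## No gate of $\mathcal G_a$ sends $L_b$ into $S$

For the other half of the embedding we must control $T_d(z,K)$ when $z\in W$. Fix in this case a winning strategy $\sigma$ of Eve on $z$, and call the nodes of $z$ reachable under $\sigma$ *consistent*. Ancestors of consistent nodes are consistent, descendants of inconsistent nodes are inconsistent, and
$$\text{an infinite path of consistent nodes is a }\sigma\text{-play, so it has even }\limsup\text{ and finitely many } m\text{'s},\tag{8}$$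
since $m$ is the top rank and odd.

The first attempt takes $d=b$: then $z\notin W$ gives $T_b(z,K)\in L_a$, outside $S$, and we would like $T_b(z,K)\in S$ for $z\in W$. This works if the gate preserves $S$ in the following sense.

**Lemma 9.** There is no $K\in\mathcal G_a$ with $K[v]\in S$ for all $v\in L_b$.

*Proof.* Suppose $K$ is such a gate. We show that $T_b(z,K)\in S$ iff $z\in W$. By Lemma 7 with $Y=S$ this gives $W\in\Gamma$, contradicting Lemma 2.

**Step 1: $z\notin W$.** By Lemma 8 with $d=b$, $T_b(z,K)\in L_a$, and $L_a\cap S=\emptyset$ by (7).

**Step 2: $z\in W$; set up an induction.** On consistent $m$-nodes consider the relation "$u'$ is a consistent $m$-node strictly below $u$ with no $m$-node strictly between". An infinite chain would give a $\sigma$-play with infinitely many $m$'s, against (8). So the relation is well-founded, and by induction along it we show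
$$Z(u)\in S\quad\text{for every consistent } m\text{-node } u .\tag{9}$$

**Step 3: replace the lower parts by trees of $L_b$.** $Z(u)$ consists of a context $C_u$, the part before the next $m$-nodes, with $K[Z(u')]$ plugged in at each next $m$-node $u'$, consistent or not. For consistent $u'$ the induction hypothesis gives $Z(u')\sim v$ for some $v\in L_b$. By Lemma 6, $K[Z(u')]\sim K[v]$, and $K[v]\in S$ by assumption on $K$. Hence $K[Z(u')]\sim v_{u'}$ for some $v_{u'}\in L_b$. By Lemma 6, $Z(u)\sim\hat Z$, where $\hat Z$ is $C_u$ with $v_{u'}$ at the consistent $u'$ and the original $K[Z(u')]$ at the other $u'$.

**Step 4: $\hat Z\in L_b$, hence $Z(u)\in S$.** The root carries the switch $s_b$.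

*Player $b$*, who owns the $\exists$-nodes, follows $\sigma$ in $C_u$. Then only consistent $u'$ can be reached, where $b$ continues with its strategy in $v_{u'}\in L_b$ and ensures $O_b$ by (6). If the play stays in $C_u$, the final mode is $b$, set by the root, and the induced path is the tail of a $\sigma$-play; by (8) its $\limsup$ is even, and $b$ wins.

*Player $\rho$* has no node in $C_u$. In $v_{u'}$ it plays its strategy for $O_\rho$. In $K[Z(u')]$ it plays the (G1)-strategy of $K$, never reaching the holes. A play staying in $C_u$ has one switch. So $O_\rho$ is ensured.

This proves (9).

**Step 5: the whole tree.** $T_b(z,K)$ is a context with root $(b,s_b)$ into which the trees $K[Z(u')]$ are plugged at the topmost $m$-nodes $u'$ of $z$ (possibly $u'=\varepsilon$), two copies each, since there are two copies of $Z'(\varepsilon)$. For consistent $u'$ we know $Z(u')\in S$ by (9), and Steps 3 and 4 apply word for word: $K[Z(u')]\sim v_{u'}\in L_b$; after the replacement $b$ follows $\sigma$ in both copies, ends in some $v_{u'}$ or plays a whole $\sigma$-play without $m$'s in final mode $b$; and $\rho$ stops in $v_{u'}$ or in a gate $K$. So $T_b(z,K)\in S$. $\square$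

Note where (G1) worked: at inconsistent $u'$, about which nothing is known, the referee can still stop the play, and player $b$ never goes there.

## A tree of $L_b$ that resists every gate of $\mathcal G_a$

Lemma 9 says: for every $K\in\mathcal G_a$ some $v\in L_b$ has $K[v]\notin S$. We need the quantifiers in the other order. Finiteness of $\sim$ and a choice by player $b$ give it.

**Lemma 10.** There is $y\in L_b$ such that $K[y]\notin S$ for **all** $K\in\mathcal G_a$.

*Proof.* Suppose not. Let $y_1,\dots,y_r\in L_b$ represent all $\sim$-classes meeting $L_b$; $r\ge1$ since $L_b\ne\emptyset$. For each $l$ let $K_l\in\mathcal G_a$ satisfy $K_l[y_l]\in S$.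

**Step 1: combine the gates into one.** Let $K$ be the gate consisting of a finite binary tree with at least one inner node, all inner nodes labelled $(b,s_b)$, whose leaves carry $K_1,\dots,K_r$, each at least once (repetitions are allowed). So $b$ chooses one of the $K_l$. Then $K\in\mathcal G_a$: the root carries a switch; $\rho$ and $a$ use their (G1)- and (G2)-strategies in the chosen $K_l$, only finitely many switches come before it, and (6) applies.

**Step 2: $K$ would contradict Lemma 9.** Let $v\in L_b$, say $v\sim y_l$. By Lemma 6, $K[v]\sim K[y_l]$. Since $K_l[y_l]\in S$, we have $K_l[y_l]\sim v'$ for some $v'\in L_b$. By Lemma 6, $K[y_l]\sim t''$, where $t''$ arises by replacing the branches $K_l[y_l]$ by $v'$. Now $t''\in L_b$: its root carries a switch; player $b$ walks to a branch $v'$ and ensures $O_b$ there, by (6); player $\rho$ uses its strategy in $v'$, and the (G1)-strategy of $K_{l'}$ in any other branch $K_{l'}[y_l]$. Hence $K[v]\in S$. As $v\in L_b$ was arbitrary, this contradicts Lemma 9. $\square$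

## The resistant tree as a gate: $W$ lands in $\Gamma$

Fix $y$ from Lemma 10. Now take $d=a$, so that $z\notin W$ leads into $L_b\subseteq S$, and use $y$ itself to build the gate: let $K'$ be the gate with root $(\rho,s_a)$, left child a hole, right child the root of $y$. We saw in the examples of gates that $K'\in\mathcal G_b$. We prove
$$W=\{z:\ T_a(z,K')\notin S\}.\tag{10}$$

**Step 1: $z\notin W$.** By Lemma 8 with $d=a$, $T_a(z,K')\in L_b\subseteq S$.

**Step 2: $z\in W$; read $T_a(z,K')$ as a gate filled with $y$.** The purpose is to apply Lemma 10. Let $\sigma$ be a winning strategy of Eve on $z$ (her nodes are owned by $a$) and use the word consistent as before. In $T_a(z,K')$ turn into holes the copies of $y$ in the gates at *consistent* $m$-nodes, in both copies of $Z'(\varepsilon)$, and leave the other copies of $y$ as they are. This gives a gate $\hat K$ with root $(a,s_a)$, and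
$$T_a(z,K')=\hat K[y].$$

**Step 3: $\hat K$ satisfies (G1).** In gates at consistent $m$-nodes $\rho$ moves left, so the play continues in the $z$-part. In gates at inconsistent $m$-nodes it moves right and plays its strategy in $y\in L_b$. So no hole is reached. If only consistent nodes of $z$ are visited, the induced path is an infinite $\sigma$-play; by (8) it has finitely many $m$'s, so there are finitely many gates and finitely many switches. Otherwise, from some moment on all $z$-nodes met are inconsistent. Then either no further gate is entered, so there are finitely many switches, or the first one entered leads into $y$, where $\rho$ ensures finitely many switches.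

**Step 4: $\hat K$ satisfies (G2) for $a$.** Player $a$ follows $\sigma$ in the $z$-part, so only consistent nodes are visited. Either $\rho$ at some gate moves right, into a hole, or the induced path is an infinite $\sigma$-play. By (8) it has finitely many $m$'s and even $\limsup$; the final mode is $a$, because all switches of the root, of the gates' roots and of the $m$-nodes are $s_a$. So the play lies in $O_a$.

**Step 5: conclusion.** By Steps 3 and 4, $\hat K\in\mathcal G_a$. By the choice of $y$, $T_a(z,K')=\hat K[y]\notin S$. This proves (10). The complement of $S$ is in $\Gamma$ since $S\in\Delta$, so Lemma 7, with $d=a$, the gate $K'$ and $Y$ the complement of $S$, gives $W\in\Gamma$. This contradicts Lemma 2, and the Claim and Proposition 3 are proved. $\blacksquare$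

**Proof of Theorem 1.** Proposition 1 gives failure for all odd $n$, Proposition 3 failure for all even $n$ with $(i,n)\ne(1,2)$, and Proposition 2 separation in $(1,2)$. $\blacksquare$
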